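
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem*{conjecture}{Conjecture}
\theoremstyle{remark}
\newtheorem*{remark}{Remark}

\title{Counterexamples to a generalization of the Gasca--Maeztu conjecture}


\begin{abstract}
A set $\mathcal T$ of $\binom{n+2}{2}$ points in the plane is $n$-poised if bivariate Lagrange interpolation by polynomials of total degree at most $n$ is uniquely solvable on it. A curve of degree $k\le n$ passes through at most $d(n,k)=\frac12k(2n-k+3)$ points of $\mathcal T$ and is called maximal if it passes through exactly that many. It was conjectured that if all fundamental polynomials of $\mathcal T$ are products of factors of degree at most $m$, where $1\le m\le n-1$, then $\mathcal T$ has a maximal curve of some degree $k\le m$. We show that this is false. For $n=10$ we construct a $10$-poised set all of whose fundamental polynomials are reducible and which has no maximal curve of any degree $k\le 9$. A general version of the construction disproves the conjecture for $m=n-1$ and every $n\ge10$, and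 a gluing procedure disproves it for every $m\ge70$ and every $n\ge m+1$.
\end{abstract}

\section{The question and the answer}

\subsection{Poised sets, maximal curves, and the conjecture}

Let $\Pi_n$ be the space of real polynomials in $x,y$ of total degree at most $n$, and let
$N=\dim\Pi_n=\frac{(n+1)(n+2)}2$; we put $\Pi_j=\{0\}$ for $j<0$. A set $\mathcal T$ of $N$ distinct points of $\mathbb R^2$, called \emph{nodes}, is \emph{$n$-poised} if for all data $(c_A)_{A\in\mathcal T}$ there is a unique $p\in\Pi_n$ with $p(A)=c_A$ for all $A\in\mathcal T$. Equivalently, $|\mathcal T|=N$ and only the zero polynomial of $\Pi_n$ vanishes on $\mathcal T$. For such a set and $A\in\mathcal T$, the \emph{fundamental polynomial} $p_A^*\in\Pi_n$ is the one with $p_A^*(A)=1$ and $p_A^*(B)=0$ for $B\in\mathcal T\setminus\{A\}$.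

A curve of degree $k$ is a polynomial of degree $k$ up to a nonzero constant factor, or its zero set; we use one letter for both. Put
\[
d(n,k)=\dim\Pi_n-\dim\Pi_{n-k}=\tfrac12k(2n-k+3),
\]
so that $d(n,1)=n+1$, $d(n,2)=2n+1$, $d(n,3)=3n$. Let $\mathcal T$ be $n$-poised and let $M$ be a curve of degree $k\le n$. The conditions $f(B)=0$, $B\in M\cap\mathcal T$, on $f\in\Pi_n$ are linearly independent, and all polynomials in $M\,\Pi_{n-k}$ satisfy them. Hence $\dim\Pi_{n-k}\le N-|M\cap\mathcal T|$, that is,
\begin{equation}\label{eq:bound}
|M\cap\mathcal T|\le d(n,k).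
\end{equation}
If equality holds, $M$ is called a \emph{maximal curve} of $\mathcal T$. In that case every $f\in\Pi_n$ vanishing on $M\cap\mathcal T$ lies in $M\,\Pi_{n-k}$; in particular $M$ divides $p_A^*$ for every node $A$ not on $M$. So a maximal curve has enough nodes to force itself as a factor of many fundamental polynomials. The following conjecture, posed in \cite{GM}, is a kind of converse.

\begin{conjecture}
Let $\mathcal T$ be an $n$-poised set such that every fundamental polynomial is a product of factors of degree at most $m$, where $1\le m\le n-1$. Then $\mathcal T$ has a maximal curve of some degree $k$, $1\le k\le m$.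
\end{conjecture}

For $m=1$ this is the Gasca--Maeztu conjecture: every $n$-poised set all of whose fundamental polynomials are products of linear factors has a maximal line. It has been proved for $n\le5$. For $m=n-1$ the conjecture says that an $n$-poised set with only reducible fundamental polynomials has a maximal curve of some degree $k\le n-1$; this has been proved for $n=3$.

The first case is easy. If $n=2$ and $m=1$, the zero set of $p_A^*$ is contained in two lines, which cover the other five nodes, so one of them carries three nodes and is maximal. For larger $n$ such counting is not enough: when $n$ lines cover $N-1=\frac{n(n+3)}2$ nodes, averaging only shows that one of them carries at least $\frac{n+3}2$ nodes, and $n+1$ are needed. Still, a maximal curve is the evident reason for a curve to divide many fundamental polynomials at once. The constructions below rest on the fact that it is not the only one.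

\subsection{Results}

The conjecture is false.

\begin{theorem}\label{thm:ten}
There is a $10$-poised set all of whose fundamental polynomials are reducible (each has a linear factor, so all factors have degree at most $9$) and which has no maximal curve of degree $k$ for any $1\le k\le9$. So the conjecture fails for $(n,m)=(10,9)$.
\end{theorem}

\begin{theorem}\label{thm:family}
Let $r\ge3$, $\varepsilon\ge1$, $c_1\ge c_2\ge\dots\ge c_r\ge1$ and $n=\sum_ac_a+3r-3+\varepsilon$. There is an $n$-poised set with no maximal curve of any degree $1\le k\le n-1$, each of whose fundamental polynomials is a product of linear factors and one factor of degree at most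
\[
\mu:=3r-3+\varepsilon+c_1+c_2\ (\le n-1).
\]
Hence the conjecture fails for $(n,m)$ whenever $\mu\le m\le n-1$.
\end{theorem}

\begin{corollary}\label{cor:nminusone}
The conjecture fails for $m=n-1$, for every $n\ge10$.
\end{corollary}

\begin{proof}
Take $r=3$, $c_1=c_2=c_3=1$ and $\varepsilon=n-9$ in Theorem~\ref{thm:family}. Then $\mu=n-1$.
\end{proof}

\begin{theorem}\label{thm:all}
For every $m\ge70$ and every $n\ge m+1$ there is an $n$-poised set all of whose fundamental polynomials are products of factors of degree at most $m$, with no maximal curve of degree $k$, $1\le k\le m$. So the conjecture fails for all these $(n,m)$.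
\end{theorem}

These theorems say nothing about $n\le9$ or $m\le8$, in particular nothing about the Gasca--Maeztu conjecture itself, and for $9\le m\le69$ they do not settle all $n$.

The idea is that \emph{a factor can be forced by nodes that do not lie on it}. In the simplest case we build a line $\ell$ with only $n$ nodes, one fewer than a maximal line has, which nevertheless divides every $f\in\Pi_n$ vanishing on a certain larger set of nodes; the missing node is made up for by nodes elsewhere. Section~\ref{sec:tools} collects three tools, Section~\ref{sec:ten} carries out the idea for $n=10$, Section~\ref{sec:family} gives the general family, and Section~\ref{sec:glue} glues members of this family, slightly modified, to prove Theorem~\ref{thm:all}.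

\section{Tools}\label{sec:tools}

\subsection{Conventions}

Divisibility is in $\mathbb R[x,y]$, a unique factorization domain. A line is also a polynomial of degree~$1$, and a polynomial vanishing at every point of a line is divisible by it. Lines are in \emph{general position} if no two are parallel and no three are concurrent. There are such families of any size: the lines $y=tx-t^2$ for distinct $t$ have distinct slopes, and a point lies on at most two of them, because $t^2-tx+y=0$ has at most two roots $t$. If $P$ and $Q$ are products of two disjoint subfamilies, then $P\cap Q$ consists of $\deg P\cdot\deg Q$ points, each lying on exactly one line of $P$, exactly one line of $Q$, and no other line of the family.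

We use the identities
\begin{gather}
d(n,k)=\sum_{i=1}^k(n+2-i),\qquad d(n,k_1+k_2)=d(n,k_1)+d(n,k_2)-k_1k_2,\label{eq:dsum}\\
d(n,k)=d(e,k)+k(n-e),\label{eq:dshift}
\end{gather}
all immediate from $d(n,k)=\frac12k(2n-k+3)$. We also use the following remark. Let $U$ be a $u$-dimensional space of polynomial functions on a line. For every $v\ge u$ and every finite set $B_0$ there are $v$ points of the line, outside $B_0$, such that only $0\in U$ vanishes at all of them: choose $u$ points one after another, each outside $B_0$ and outside the zero set of some nonzero function in $U$ vanishing at the previous ones (as long as there is one), and add arbitrary further points.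

\subsection{Splitting off a product of lines}

\begin{lemma}\label{lem:split}
Let $Q=q_1\cdots q_s$ and $P=p_1\cdots p_t$, where the $s+t$ lines $q_i,p_j$ are in general position. If $f\in\Pi_n$ vanishes at the $st$ points of $P\cap Q$, then $f=Ph+Qh'$ with $h\in\Pi_{n-t}$ and $h'\in\Pi_{n-s}$.
\end{lemma}

\begin{proof}
We use induction on $s$, for all $n$ simultaneously. For $s=0$ take $h=0$, $h'=f$. Let $s\ge1$. On the line $q_1$ the polynomial $P$ restricts to a univariate polynomial of degree exactly $t$ with $t$ distinct zeros, and $f$ vanishes at these zeros. Hence $f|_{q_1}=(Pa)|_{q_1}$ for some $a\in\Pi_{n-t}$ (with $a=0$ if $n<t$), and $f-Pa=q_1f_1$ with $f_1\in\Pi_{n-1}$. On $P\cap(q_2\cdots q_s)$ both $f$ and $P$ vanish, while $q_1$ does not, by general position; so $f_1$ vanishes there. By induction $f_1=Ph_1+q_2\cdots q_s\,h'$ with $h_1\in\Pi_{n-1-t}$ and $h'\in\Pi_{n-s}$, and therefore $f=P(a+q_1h_1)+Qh'$.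
\end{proof}

The lemma relates two degrees. At a point of $Q$ where $P\ne0$ the equations $f=0$ and $h=0$ are equivalent, so a question about $f\in\Pi_n$ on the curve $Q$ becomes a question about $h\in\Pi_{n-t}$. Conversely, a divisibility statement in the low degree $n-t$ can be transported to degree $n$.

\subsection{Two properties of maximal curves}

\begin{lemma}\label{lem:max}
Let $\mathcal T$ be $n$-poised and $M$ a maximal curve of degree $k\le n$.
\begin{itemize}
\item[(a)] If $f\in\Pi_n$ vanishes on $M\cap\mathcal T$, then $M\mid f$. In particular $M\mid p_A^*$ for $A\in\mathcal T\setminus M$.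
\item[(b)] If $k\le n-1$ and $A\in M\cap\mathcal T$, then the space of all $u\in\Pi_k$ vanishing on $(M\cap\mathcal T)\setminus\{A\}$ is spanned by $M$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The space of such $f$ has dimension $N-d(n,k)=\dim\Pi_{n-k}$ and contains $M\,\Pi_{n-k}$, which has the same dimension.

(b) Clearly $M$ is in this space. Suppose $u$ is in this space and is not a constant multiple of $M$. If $u(A)=0$, then $M\mid u$ by (a), and $\deg u\le\deg M$ makes $u$ a constant multiple of $M$, a contradiction. So $u(A)\ne0$. Let $A=(x_A,y_A)$. Since $k+1\le n$, both $(x-x_A)u$ and $(y-y_A)u$ lie in $\Pi_n$, and they vanish on $M\cap\mathcal T$; by (a) both are divisible by $M$. As $x-x_A$ and $y-y_A$ are coprime, $M\mid u$, so again $u$ is a constant multiple of $M$, a contradiction.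
\end{proof}

Part (b) says that a maximal curve of degree at most $n-1$ is determined by its nodes other than $A$. So if $A$ is chosen generically with respect to the other nodes, no maximal curve of degree at most $n-1$ should pass through $A$. The next lemma makes this precise for several generic nodes at once.

\subsection{Completing a set by generic nodes}

\begin{lemma}\label{lem:generic}
Let $X\subset\mathbb R^2$ be finite and $V=\{f\in\Pi_n:f|_X=0\}$, and suppose that $s:=\dim V=N-|X|\ge1$. Let $\Phi\ne0$ be a polynomial.
\begin{itemize}
\item[(a)] There is a set $R$ of $s$ points, with $\Phi\neq0$ on $R$, such that $\mathcal T=X\cup R$ is $n$-poised and no maximal curve of $\mathcal T$ of degree at most $n-1$ meets $R$.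
\item[(b)] Let $D$ be a line with $D\nmid\Phi$ such that $f\mapsto f|_D$ is injective on $V$. There is a set $R\subset D$ of $s$ points, with $\Phi\ne0$ on $R$, such that $\mathcal T=X\cup R$ is $n$-poised and every maximal curve of $\mathcal T$ of degree at most $n-1$ that meets $R$ is divisible by $D$.
\end{itemize}
\end{lemma}

\begin{proof}
Let $\Omega=\mathbb R^2$ in case (a) and $\Omega=D$, with an affine parameter, in case (b). We look for a tuple $(A_1,\dots,A_s)\in\Omega^s$ and impose finitely many conditions, each of the form that a nonzero polynomial in the coordinates of the tuple does not vanish. Such conditions can be met simultaneously.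

\emph{Conditions.} First, $\Phi(A_i)\ne0$ for all $i$. Second, $\det\bigl(v_j(A_i)\bigr)\neq0$, where $v_1,\dots,v_s$ is a basis of $V$; this determinant is a nonzero polynomial because the $v_j$ are linearly independent as functions on $\Omega$.

For the third group, let $1\le k\le n-1$, let $1\le i\le s$, and let $S$ consist of $\dim\Pi_k-1$ of the points of $X$ and of the points $A_j$, $j\neq i$ (so $S$ is given by a subset of $X$ and a set of indices). Consider the square matrix whose first $\dim\Pi_k-1$ rows are the values of the monomials of degree at most $k$ at the points of $S$, and whose last row consists of these monomials at a variable point $Y$. Let $u_S(Y)$ be its determinant. Expanding along the last row, we see that $u_S\in\Pi_k$ vanishes on $S$ and that its coefficients are, up to sign, the maximal minors of the first rows. So for a given tuple, if the evaluations at the points of $S$ are linearly independent on $\Pi_k$, then $u_S\ne0$ and $u_S$ spans the one-dimensional space of polynomials in $\Pi_k$ vanishing on $S$. Put $\Delta_{i,S}=u_S(A_i)$, a polynomial in the coordinates of the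 tuple. The third group of conditions is: $\Delta_{i,S}\ne0$ for all those $(k,i,S)$ for which $\Delta_{i,S}$ is not identically zero.

\emph{Conclusion.} Fix a tuple satisfying all conditions and let $R=\{A_1,\dots,A_s\}$. The $A_i$ are distinct and not in $X$, since otherwise the matrix $(v_j(A_i))$ would have two equal rows or a zero row. So $|\mathcal T|=N$. If $f\in\Pi_n$ vanishes on $\mathcal T$, then $f\in V$ vanishes on $R$, and $f=0$ by the second condition. So $\mathcal T$ is $n$-poised.

Now let $M$ be a maximal curve of degree $k\le n-1$ containing $A_i$. By Lemma~\ref{lem:max}(b) the evaluations at the points of $(M\cap\mathcal T)\setminus\{A_i\}$ have rank $\dim\Pi_k-1$ on $\Pi_k$. Choose $\dim\Pi_k-1$ independent ones among them and let $S$ be the set of the corresponding points. Then $u_S\ne0$, and $M$, which vanishes on $S$, is proportional to $u_S$. Hence $\Delta_{i,S}=u_S(A_i)=0$ at our tuple, so by the choice of the tuple $\Delta_{i,S}$ is identically zero. Keep the $A_j$, $j\ne i$, fixed and let $A_i$ run through $\Omega$: the polynomial $u_S$, which does not depend on $A_i$, vanishes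 on all of $\Omega$. In case (a) this contradicts $u_S\neq0$. In case (b) it gives $D\mid u_S$, hence $D\mid M$.
\end{proof}

\section{The counterexample in degree ten}\label{sec:ten}

\subsection{A line forced by too few points}

To force a line $\ell$ to divide every conic $h\in\Pi_2$ in some family by points of $\ell$ alone, one needs three points in general. Suppose, however, that the conics of the family vanish at three points of another line $E$. Then $h=E\alpha$ with $\alpha\in\Pi_1$, the restrictions to $\ell$ form a space of dimension at most two instead of three, and \emph{two} points of $\ell\setminus E$ suffice: if $\alpha$ vanishes at them, then $\ell\mid\alpha$.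

In degree $2$ nothing is gained, because $E$, with three nodes, is maximal. But Lemma~\ref{lem:split} transports the effect to higher degree and hides $E$. Let $Q=\ell F$, where $F$ is the product of three lines crossing $E$ in the three given points, and let $P$ be a product of $t$ further lines, all these lines being in general position. If $f\in\Pi_{t+2}$ vanishes on $P\cap Q$, then $f=Ph+Qh'$ with $h\in\Pi_2$. If $f$ also vanishes at the three points of $F\cap E$ and at two further points of $\ell$ that are on no other line, then so does $h$, since all five points lie on $Q$ and off $P$. Hence $\ell\mid h$ and $\ell\mid f$. With $n=t+2$, the line $\ell$ is forced by a set of nodes of which it contains only $t+2=n$, one too few for a maximal line, and $E$ contains just three.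

A single forced line helps only the nodes off $Q$. We therefore use three curves $Q_1,Q_2,Q_3$ of this kind, no node lying on all three, and for each of them take for $P$ the product of the other two. Then $t=8$ and $n=10$.

\subsection{Proof of Theorem~\ref{thm:ten}}

Take $15$ lines in general position: for each $a=1,2,3$ a line $\ell_a$, three lines with product $F_a$, and a line $E_a$. Put $Q_a=\ell_aF_a$, of degree $4$, and $P_a=\prod_{b\ne a}Q_b$, of degree $8$. Let $X$ consist of
\begin{itemize}
\item the $3\cdot16=48$ points of $Q_a\cap Q_b$, $a<b$;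
\item the $9$ points of $F_a\cap E_a$, $a=1,2,3$;
\item two points $z_a,z_a'\in\ell_a$, on none of the other $14$ lines, $a=1,2,3$.
\end{itemize}
By general position these points are distinct, so $|X|=63$, and each lies on at most two of $Q_1,Q_2,Q_3$. See Figure~\ref{fig:group}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.25]
\draw[dashed] (-0.5,0)--(4.6,0) node[right] {$E_a$};
\draw (0.62,-0.6)--(1.49,2.3);
\draw (2,-0.6)--(2,2.3);
\draw (3.32,-0.6)--(2.74,2.3);
\draw[thick] (-0.5,1.8)--(4.6,1.1) node[right] {$\ell_a$};
\fill (0.8,0) circle (1.7pt);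
\fill (2,0) circle (1.7pt);
\fill (3.2,0) circle (1.7pt);
\fill (1.6,1.512) circle (1.7pt) node[above] {$z_a$};
\fill (2.4,1.402) circle (1.7pt) node[above] {$z_a'$};
\node at (2,-0.85) {the three lines of $F_a$};
\end{tikzpicture}
\caption{One of the three groups of five lines for $n=10$. The dots are the five points of $X$ lying on lines of this group only. Other crossings within the group, such as those of $\ell_a$ with $F_a$, do not belong to $X$. All other points of $X$ on $Q_a=\ell_aF_a$ are crossings with the curves $Q_b$ of the other two groups; the line $E_a$ contains no points of $X$ besides the three shown.}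
\label{fig:group}
\end{figure}

\emph{Step 1. If $f\in\Pi_{10}$ vanishes on $X\cap Q_a$, then $\ell_a\mid f$.} By Lemma~\ref{lem:split}, $f=P_ah+Q_ah'$ with $h\in\Pi_2$. At the three points of $F_a\cap E_a$ and at $z_a,z_a'$ we have $Q_a=0$ and $P_a\ne0$, so $h=0$ there. Since $h\in\Pi_2$ vanishes at three points of $E_a$, $h=E_a\alpha$ with $\alpha\in\Pi_1$. Since $E_a\ne0$ at $z_a$ and $z_a'$, $\alpha$ vanishes at these two points of $\ell_a$, so $\ell_a\mid\alpha$. Thus $\ell_a$ divides $h$ and $Q_a$, hence $f$.

\emph{Step 2. The space $V=\{f\in\Pi_{10}:f|_X=0\}$ is $\ell_1\ell_2\ell_3W$ with $W=\mathrm{span}(G_1,G_2,G_3)$, $G_a=E_a\prod_{b\ne a}F_b$, and $\dim V=3$.} The polynomial $\ell_1\ell_2\ell_3G_a$ has degree $3+7=10$. It vanishes at all points of $X$ on the lines $\ell_b$; of the remaining points, those in $F_b\cap F_c$, $b\ne c$, are zeros of $G_a$ since $F_b$ or $F_c$ divides $G_a$, and those in $F_b\cap E_b$ are zeros of $G_a$ since $F_b\mid G_a$ if $b\ne a$ and $E_a\mid G_a$. So $\ell_1\ell_2\ell_3W\subset V$.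

Conversely, let $f\in V$. By Step~1, $f=\ell_1\ell_2\ell_3g$ with $g\in\Pi_7$, and $g$ vanishes on all $F_a\cap F_b$ and $F_a\cap E_a$, which avoid the lines $\ell_b$. Lemma~\ref{lem:split} with $Q=F_a$ and $P=G_a$, of degree $7$, gives $g\equiv t_aG_a\pmod{F_a}$ with $t_a\in\mathbb R$. Since $F_a\mid G_b$ for $b\ne a$, the polynomial $g-\sum_bt_bG_b\in\Pi_7$ is divisible by each $F_a$, hence by $F_1F_2F_3$ of degree $9$, so it is $0$. The $G_a$ are linearly independent: if $\sum_bt_bG_b=0$, then $F_a\mid t_aG_a$, and $t_a=0$ because $F_a$ and $G_a$ are coprime. So $\dim V=3=66-63=N-|X|$.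

\emph{Step 3. The set $\mathcal T$.} By Step~2 we may apply Lemma~\ref{lem:generic}(a) with $\Phi$ the product of the $15$ lines. We get a set $R$ of three points off these lines such that $\mathcal T=X\cup R$ is $10$-poised and no maximal curve of degree at most $9$ meets $R$.

\emph{Step 4. Reducibility.} Let $A\in\mathcal T$. Since $A$ lies on at most two of the $Q_a$, some $Q_a$ misses $A$. Then $p_A^*$ vanishes on $X\cap Q_a$, and $\ell_a\mid p_A^*$ by Step~1, with cofactor of degree at most $9$. Moreover $p_A^*$ has degree $10$: otherwise $(x-x_A)p_A^*$, where $x_A$ is the first coordinate of $A$, would be a nonzero polynomial in $\Pi_{10}$ vanishing on $\mathcal T$. So $p_A^*$ is reducible.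

\emph{Step 5. No maximal curve.} Let $M$ be a maximal curve of degree $k$, $1\le k\le9$. By Step~3, $M\cap R=\emptyset$, so $M\mid p_A^*$ for all $A\in R$ by Lemma~\ref{lem:max}(a). These three polynomials form a basis of $V$, so $M$ divides every element of $V$. The $G_a$ have no common factor: a line dividing $G_1$ is $E_1$, which does not divide $G_2$, or belongs to $F_b$ with $b\ne1$ and does not divide $G_b$. So $M\mid\ell_1\ell_2\ell_3$. Now $\ell_a$ contains exactly $8+2=10$ nodes: its crossings with $P_a$ and $z_a,z_a'$. For $a\ne b$, $\ell_a\cap\ell_b$ is one node, and no node lies on all three lines. So products of one, two, three of the $\ell_a$ contain $10$, $19$, $27$ nodes, whereas $d(10,1)=11$, $d(10,2)=21$, $d(10,3)=30$. This is a contradiction.\qed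

\section{A general family}\label{sec:family}

The example has two rigid features: each fundamental polynomial is only guaranteed to have \emph{one} linear factor, and $n=10$. We now replace $\ell_a$ by a product $C_a$ of $c_a$ lines, so that more factors are forced; the line $E_a$ by a product of $\varepsilon$ lines, which makes the degree adjustable; and three groups by $r\ge3$ groups.

\subsection{The configuration}\label{sub:config}

Let $r,\varepsilon,c_1,\dots,c_r$ be as in Theorem~\ref{thm:family}; the order of the $c_a$ matters only for the definition of $\mu$. Take lines in general position: for each $a=1,\dots,r$, lines $\lambda_{a,1},\dots,\lambda_{a,c_a}$ with product $C_a$, three lines with product $F_a$, and $\varepsilon$ lines with product $E_a$. Put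
\[
Q_a=C_aF_a,\quad k_a=\deg Q_a=c_a+3,\quad K=\sum_ak_a,\quad e_a=c_a+\varepsilon,\quad P_a=\prod_{b\ne a}Q_b .
\]
Then $n=K-3+\varepsilon$ and $\deg P_a=K-k_a=n-e_a$. If $f\in\Pi_n$ vanishes on $P_a\cap Q_a$, Lemma~\ref{lem:split} gives $f=P_ah+Q_ah'$ with $h\in\Pi_{e_a}$, so we have to force $C_a$ to divide $h$. Let
\[
I_{a,j}=\{h\in\Pi_j:h=0\text{ on }F_a\cap E_a\}.
\]

\subsection{Saving one point}

To force $C=\lambda_1\cdots\lambda_c$ to divide a polynomial in $\Pi_e$ by points of $C$ alone, one can take $e+1$ points on $\lambda_1$, $e$ on $\lambda_2$, and so on, $d(e,c)$ in total; the factors then split off one after another. For polynomials vanishing on $F\cap E$, one point fewer is enough, and it can be saved on the first line.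

\begin{lemma}\label{lem:saving}
Fix $a$ and drop it from the notation. Let $B_0$ be a finite set. There are sets $Z_i\subset\lambda_i\setminus B_0$, $1\le i\le c$, with
\[
|Z_1|=e,\qquad |Z_i|=e+2-i\quad(2\le i\le c),
\]
such that every $h\in I_e$ vanishing on $Z=\bigcup_iZ_i$ is divisible by $C$. The $Z_i$ can be chosen pairwise disjoint, and then $|Z|=d(e,c)-1$.
\end{lemma}

\begin{proof}
Enlarging $B_0$, we may assume that it contains all crossings of lines of the configuration. Then the $Z_i$ are disjoint, and $|Z|=d(e,c)-1$ by \eqref{eq:dsum}. Let $\lambda$ be one of the $\lambda_i$; it misses $F\cap E$. By Lemma~\ref{lem:split} with $Q=F$ and $P=E$, each element of $I_{\varepsilon+1}$ has the form $E\alpha+F\beta$ with $\alpha\in\Pi_1$ and $\beta\in\Pi_{\varepsilon-2}$. Therefore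
\begin{equation}\label{eq:restr}
\dim I_{\varepsilon+1}|_\lambda\le2+(\varepsilon-1)=\varepsilon+1 .
\end{equation}
The polynomials in $I_{\varepsilon+1}$ vanishing on $\lambda$ are those in $\lambda I_\varepsilon$, because $\lambda\ne0$ on $F\cap E$. Hence
\begin{equation}\label{eq:I}
\dim I_{\varepsilon+1}\le\varepsilon+1+\dim I_\varepsilon .
\end{equation}

\emph{Case $c=1$.} Here $e=\varepsilon+1$, and $\dim I_e|_{\lambda_1}\le e$ by \eqref{eq:restr}. So we can choose a set $Z_1\subset\lambda_1\setminus B_0$ of $e$ points on which only $0\in I_e|_{\lambda_1}$ vanishes. If $h\in I_e$ vanishes on $Z_1$, then $h|_{\lambda_1}=0$ and $\lambda_1\mid h$.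

\emph{Case $c\ge2$.} Choose $Z_1,\dots,Z_{c-1}$ of the prescribed sizes arbitrarily outside $B_0$, and let
\[
H=\{h\in I_e:h=0\text{ on }Z_1\cup\dots\cup Z_{c-1}\}.
\]
It remains to choose the $e+2-c=\varepsilon+2$ points of $Z_c$. We bound $\dim H$ and then $\dim H|_{\lambda_c}$.

The restrictions of elements of $H$ to $\lambda_1$ have degree at most $e$ and vanish at $e$ given points, so $\dim H|_{\lambda_1}\le1$. Let $h\in H$ with $h|_{\lambda_1}=0$. Then $h=\lambda_1h_1$ with $h_1\in I_{e-1}$. Suppose that $h=\lambda_1\cdots\lambda_{i-1}h_{i-1}$ with $2\le i\le c-1$ and $h_{i-1}\in I_{e-i+1}$. Since $Z_i$ avoids the other lines, $h_{i-1}$ vanishes at the $e+2-i$ points of $Z_i$; this number exceeds $e-i+1$, so $\lambda_i\mid h_{i-1}$, and the quotient $h_i$ lies in $I_{e-i}$. After the last step, $h\in\lambda_1\cdots\lambda_{c-1}I_{\varepsilon+1}$, as $e-(c-1)=\varepsilon+1$. With \eqref{eq:I},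
\[
\dim H\le1+\dim I_{\varepsilon+1}\le\varepsilon+2+\dim I_\varepsilon .
\]

Next let $h\in H$ with $h|_{\lambda_c}=0$, so $h=\lambda_ch'$ with $h'\in I_{e-1}$. For $i=1,\dots,c-1$ in turn, $h'$ divided by $\lambda_1\cdots\lambda_{i-1}$ has degree at most $e-i$ and vanishes on $Z_i$. Since $|Z_1|=e>e-1$ and $|Z_i|=e+2-i>e-i$ for $i\ge2$, $\lambda_i$ splits off. So $h\in C\,I_\varepsilon$. Conversely, $C\,I_\varepsilon\subset H$, and these polynomials vanish on $\lambda_c$. Therefore
\[
\dim H|_{\lambda_c}=\dim H-\dim I_\varepsilon\le\varepsilon+2,
\]
and we can choose a set $Z_c\subset\lambda_c\setminus B_0$ of $\varepsilon+2$ points on which only $0\in H|_{\lambda_c}$ vanishes. If $h\in I_e$ vanishes on $Z$, then $h\in H$ and $h|_{\lambda_c}=0$, so $C\mid h$.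
\end{proof}

\begin{remark}
The saving comes from \eqref{eq:restr}: the restriction of all of $\Pi_{\varepsilon+1}$ to a line has dimension $\varepsilon+2$. This is where $\deg F=3$ is used. With two lines in $F$ one would have $\beta\in\Pi_{\varepsilon-1}$, and the same bound would be $2+\varepsilon$, no gain.
\end{remark}

\subsection{The set $X$}\label{sub:X}

For each $a$ choose $Z_a=\bigcup_iZ_{a,i}$, $Z_{a,i}\subset\lambda_{a,i}$, by Lemma~\ref{lem:saving}, so that no point of $Z_{a,i}$ lies on a line of the configuration other than $\lambda_{a,i}$ (in Section~\ref{sec:glue} we avoid finitely many further lines as well). Put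
\[
X=\bigcup_{a<b}(Q_a\cap Q_b)\ \cup\ \bigcup_aZ_a\ \cup\ \bigcup_a(F_a\cap E_a).
\]
The points listed are distinct, each lies on at least one and at most two of the $Q_a$, and the points of $Z_a$ and $F_a\cap E_a$ lie on no $Q_b$ with $b\ne a$. Put $F_{(a)}=\prod_{b\ne a}F_b$.

\begin{lemma}\label{lem:X}
\begin{itemize}
\item[(a)] If $f\in\Pi_n$ vanishes on $X\cap Q_a$, then $C_a\mid f$.
\item[(b)] The space $V=\{f\in\Pi_n:f|_X=0\}$ equals $\prod_aC_a\cdot W$ with
\[
W=\mathrm{span}\{E_aF_{(a)}:1\le a\le r\}\oplus F_1\cdots F_r\,\Pi_{\varepsilon-3},
\]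
the $E_aF_{(a)}$ are linearly independent, and $\dim V=r+\dim\Pi_{\varepsilon-3}=N-|X|$. The greatest common divisor of the elements of $V$ is $\prod_aC_a$.
\item[(c)] If $G\mid\prod_aC_a$ has degree $g\ge1$, then $G$ contains fewer than $d(n,g)$ points of $X$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) By Lemma~\ref{lem:split}, $f=P_ah+Q_ah'$ with $h\in\Pi_{e_a}$. On $Z_a\cup(F_a\cap E_a)\subset X\cap Q_a$ we have $P_a\ne0$, so $h=0$ there. By Lemma~\ref{lem:saving}, $C_a\mid h$; since $C_a\mid Q_a$, also $C_a\mid f$.

(b) \emph{The space $V$.} The polynomials in $\prod C_a\cdot W$ have degree at most $n=\sum c_a+3(r-1)+\varepsilon$. They vanish at the points of $X$ on the lines of the $C_a$. The other points of $X$ lie in some $F_a\cap F_b$, $a\neq b$, or $F_a\cap E_a$. The elements of $F_1\cdots F_r\,\Pi_{\varepsilon-3}$ vanish at all of these. So does each $E_jF_{(j)}$: at a point of $F_a\cap F_b$ because $F_a$ or $F_b$ divides $F_{(j)}$, and at a point of $F_a\cap E_a$ because $F_a\mid F_{(j)}$ if $j\ne a$, and because of the factor $E_a$ if $j=a$. So $\prod C_a\cdot W\subset V$.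

Conversely, let $f\in V$. By (a), $f=\prod C_a\cdot g$ with $g\in\Pi_{3r-3+\varepsilon}$, and $g$ vanishes on all $F_a\cap F_b$ and $F_a\cap E_a$, which avoid the lines of the $C_a$. Lemma~\ref{lem:split} with $Q=F_a$ and $P=E_aF_{(a)}$, of degree $3r-3+\varepsilon$, gives $g\equiv t_aE_aF_{(a)}\pmod{F_a}$ with $t_a\in\mathbb R$. As $F_a\mid F_{(b)}$ for $b\neq a$, the polynomial $g-\sum_bt_bE_bF_{(b)}$ is divisible by every $F_a$, hence by $F_1\cdots F_r$, with quotient in $\Pi_{\varepsilon-3}$. If $\sum_bt_bE_bF_{(b)}\in F_1\cdots F_r\,\Pi_{\varepsilon-3}$, then $F_a\mid t_aE_aF_{(a)}$ and $t_a=0$, for every $a$. So the sum is direct, the $E_aF_{(a)}$ are independent, and $\dim V=r+\dim\Pi_{\varepsilon-3}=r+\frac{(\varepsilon-1)(\varepsilon-2)}2$; the last formula is valid also for $\varepsilon=1,2$.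

\emph{The count.} By Lemma~\ref{lem:saving}, $|Z_a|=d(e_a,c_a)-1=\dim\Pi_{e_a}-\dim\Pi_\varepsilon-1$, so
\[
|X|=\tfrac12\Bigl(K^2-\sum_ak_a^2\Bigr)+\sum_a\bigl[\dim\Pi_{e_a}-\dim\Pi_\varepsilon-1+3\varepsilon\bigr].
\]
Since $e_a=k_a-3+\varepsilon$, we have
\[
\dim\Pi_{e_a}=\tfrac12(k_a+\varepsilon-2)(k_a+\varepsilon-1)=\tfrac12\bigl(k_a^2+(2\varepsilon-3)k_a+(\varepsilon-1)(\varepsilon-2)\bigr).
\]
Also $\frac{(\varepsilon-1)(\varepsilon-2)}2-\frac{(\varepsilon+1)(\varepsilon+2)}2=-3\varepsilon$, so the bracket is $\frac12\bigl(k_a^2+(2\varepsilon-3)k_a\bigr)-1$ and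
\[
|X|=\tfrac12\bigl(K^2+(2\varepsilon-3)K\bigr)-r .
\]
In the same way $n=K-3+\varepsilon$ gives $N=\frac12\bigl(K^2+(2\varepsilon-3)K+(\varepsilon-1)(\varepsilon-2)\bigr)$. Hence $N-|X|=\dim V$.

\emph{The common divisor.} A line dividing $E_1F_{(1)}$ either belongs to $E_1$ and does not divide $E_2F_{(2)}$, or belongs to some $F_b$, $b\ne1$, and does not divide $E_bF_{(b)}$. So the $E_aF_{(a)}$ have greatest common divisor $1$, and the elements of $V$ have greatest common divisor $\prod C_a$.

(c) Write $G=\prod_aG_a$ with $G_a\mid C_a$, $\deg G_a=g_a$. Let $g_a\ge1$. The points of $X$ on $G_a$ are the $g_a(n-e_a)$ points of $G_a\cap P_a$ and the points of $Z_a$ on the $g_a$ lines of $G_a$. Since the sizes $|Z_{a,i}|$ do not increase with $i$, there are at most $e_a+\sum_{i=2}^{g_a}(e_a+2-i)=d(e_a,g_a)-1$ of the latter. By \eqref{eq:dshift}, $|G_a\cap X|\le d(n,g_a)-1$. For $a\ne b$ the $g_ag_b$ points of $G_a\cap G_b$ belong to $X$, and each lies on exactly two of the curves $G_1,\dots,G_r$. With \eqref{eq:dsum},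
\[
|G\cap X|\le\sum_{g_a\ge1}\bigl(d(n,g_a)-1\bigr)-\sum_{a<b}g_ag_b=d(n,g)-\#\{a:g_a\ge1\}<d(n,g).\qedhere
\]
\end{proof}

Part (c) shows how the saved point pays off: a product of forced lines falls short of maximality by at least one node for each group it involves.

\subsection{Proof of Theorem~\ref{thm:family}}

We have $\mu=n-\sum_{a\ge3}c_a\le n-1$ because $r\ge3$. By Lemma~\ref{lem:X}(b), Lemma~\ref{lem:generic}(a) applies to $X$ with $\Phi$ the product of all lines of the configuration. We get a set $R$ off all these lines such that $\mathcal T=X\cup R$ is $n$-poised and no maximal curve of degree at most $n-1$ meets $R$.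

\emph{Factorization.} Let $A\in\mathcal T$. If $A\notin Q_a$, then $p_A^*$ vanishes on $X\cap Q_a$ and $C_a\mid p_A^*$ by Lemma~\ref{lem:X}(a). The $C_a$ are pairwise coprime, and $A$ lies on at most two of the $Q_a$. So $p_A^*$ is a product of linear factors and a cofactor of degree at most $n-\sum_ac_a+c_1+c_2=\mu$.

\emph{No maximal curve.} Let $M$ be maximal of degree $k$, $1\le k\le n-1$. Then $M\cap R=\emptyset$, so $M\mid p_A^*$ for all $A\in R$ by Lemma~\ref{lem:max}(a). These polynomials lie in $V$ and, being independent and $\dim V$ in number, span it. Hence $M\mid\prod C_a$ by Lemma~\ref{lem:X}(b). Since $R$ avoids all lines, $M$ contains fewer than $d(n,k)$ nodes by Lemma~\ref{lem:X}(c), a contradiction.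

If $\mu\le m\le n-1$, then all factors found have degree at most $m$, and there is no maximal curve of degree $k$ with $1\le k\le m$. So $\mathcal T$ contradicts the conjecture for $(n,m)$.\qed

\section{All $n>m$ for every $m\ge70$}\label{sec:glue}

For fixed $m$, Theorem~\ref{thm:family} reaches only finitely many $n$: if $\mu\le m$, then $r$, $\varepsilon$ and all $c_a$ are bounded in terms of $m$, hence so is $n$. To let $n$ grow we glue sets of the kind just constructed. The glued set \emph{will} have maximal curves, but the ones that we use have degree greater than $m$. They do not contradict the requirement of Theorem~\ref{thm:all}, while they help to factor the fundamental polynomials.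

\subsection{Gluing}

\begin{lemma}\label{lem:glue}
Let $q\ge2$, let $\kappa_1,\dots,\kappa_q\ge3$ and $n=\sum_i\kappa_i-2$. Let $M_i$ be a product of $\kappa_i$ lines, all $n+2$ lines being in general position, and let $Y_i\subset M_i$ be a $(\kappa_i-2)$-poised set with $Y_i\cap M_j=\emptyset$ for all $j\ne i$. Put
\[
\mathcal T=\bigcup_iY_i\cup\bigcup_{i<j}(M_i\cap M_j).
\]
\begin{itemize}
\item[(a)] If $f\in\Pi_n$ vanishes on $\mathcal T\cap M_i$, then $M_i\mid f$. The set $\mathcal T$ is $n$-poised.
\item[(b)] For $A\in Y_i$, $p_A^*$ is a constant multiple of $p_A^{Y_i}\prod_{j\ne i}M_j$, where $p_A^{Y_i}\in\Pi_{\kappa_i-2}$ is the fundamental polynomial of $A$ in $Y_i$.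
\item[(c)] Let $m\le\kappa_i-2$ for all $i$. If no $Y_i$ has a maximal curve of degree $k$ with $1\le k\le m$, then neither has $\mathcal T$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Apply Lemma~\ref{lem:split} with $Q=M_i$ and $P=\prod_{j\ne i}M_j$, of degree $n+2-\kappa_i$: $f=Ph+M_ih'$ with $h\in\Pi_{\kappa_i-2}$. On $Y_i$ we have $M_i=0$ and $P\ne0$, so $h$ vanishes on the $(\kappa_i-2)$-poised set $Y_i$, and $h=0$. So $M_i\mid f$. If $f\in\Pi_n$ vanishes on $\mathcal T$, then $f$ is divisible by $\prod M_i$, of degree $n+2$, and $f=0$. Finally, the points listed in $\mathcal T$ are distinct, since $Y_i$ misses every $M_j$ with $j\ne i$, and their number is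
\[
|\mathcal T|=\sum_i\binom{\kappa_i}2+\sum_{i<j}\kappa_i\kappa_j=\binom{\sum_i\kappa_i}2=\binom{n+2}2=N .
\]

(b) The product has degree at most $(\kappa_i-2)+(n+2-\kappa_i)=n$ and is nonzero at $A$. It vanishes on $Y_i\setminus\{A\}$, on $Y_j\subset M_j$ for $j\ne i$, and on $M_j\cap M_l$ for $j\ne l$, since $j\ne i$ or $l\ne i$.

(c) Let $M$ be a maximal curve of $\mathcal T$ of degree $k$, $1\le k\le m$. Fix $i$ and put $n_i=\kappa_i-2$, $P=\prod_{j\ne i}M_j$, $G=\gcd(M,P)$ and $L=M/G$. We show that $L$ is constant. Since $P$ has no zero on $Y_i$, neither has $G$, and $Y_i\cap M=Y_i\cap L$. Let $A\in Y_i\setminus L$. Then $A\notin M$, so Lemma~\ref{lem:max}(a) and part (b) give $M\mid p_A^{Y_i}P$. As $L$ and $P/G$ are coprime, $L\mid p_A^{Y_i}$. Let $l=\deg L\le m\le n_i$ and suppose that $l\ge1$. The polynomials $p_A^{Y_i}/L\in\Pi_{n_i-l}$, $A\in Y_i\setminus L$, are independent, because each vanishes at all other points of $Y_i\setminus L$ and not at $A$. So $|Y_i\setminus L|\le\dim\Pi_{n_i-l}$, that is, $|Y_i\cap L|\ge d(n_i,l)$. By \eqref{eq:bound}, $L$ is a maximal curve of $Y_i$ of degree $l\le m$,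 contrary to the assumption. So $L$ is constant, which means $M\mid\prod_{j\ne i}M_j$.

This holds for every $i$. But the polynomials $\prod_{j\ne i}M_j$, $i=1,\dots,q$, have no common factor: a line dividing the first belongs to some $M_j$ with $j\ne1$ and does not divide the $j$-th. So $M$ is constant, a contradiction.
\end{proof}

\begin{remark}
We have $|\mathcal T\cap M_i|=\binom{\kappa_i}2+\kappa_i(n+2-\kappa_i)=d(n,\kappa_i)$, so each $M_i$ is a maximal curve of $\mathcal T$, of degree $\kappa_i>m$ in the situation of (c).
\end{remark}

\subsection{The blocks}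

As the sets $Y_i$ we want the sets of Section~\ref{sec:family}. Lemma~\ref{lem:glue} requires that all nodes of $Y_i$ lie on the product of lines $M_i$. The set $X$ lies on $\prod Q_a$, but the generic set $R$ does not. We therefore put $R$ on an additional line $D$ and take $M=D\prod Q_a$, of degree $K+1$ in the notation of Section~\ref{sec:family}. The set $X\cup R$ is then $(K-3+\varepsilon)$-poised, and Lemma~\ref{lem:glue} requires it to be $(K-1)$-poised, so we need $\varepsilon=2$. The price is that maximal curves containing $D$ are no longer excluded by genericity; they are excluded by counting, except in the highest degrees.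

\begin{lemma}\label{lem:block}
Let $r=6$, $\varepsilon=2$, $c_1,\dots,c_6\ge1$ and $\kappa=\sum_ac_a+19$. Take the lines of Subsection~\ref{sub:config} for these parameters, a line $D$ and finitely many further lines, all in general position, and let $X$ be as in Subsection~\ref{sub:X}, with the $Z_a$ avoiding also $D$ and the further lines. Put $M=D\prod_aQ_a$, so $\deg M=\kappa$. There is a set $R$ of six points of $D$, on none of the other lines, such that $Y=X\cup R$ satisfies:
\begin{itemize}
\item[(a)] $Y$ is $(\kappa-2)$-poised, $Y\subset M$, and no point of $Y$ lies on a further line;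
\item[(b)] $Y$ has no maximal curve of degree $k$ with $1\le k\le\kappa-7$.
\end{itemize}
\end{lemma}

\begin{proof}
The degree $n$ of Section~\ref{sec:family} is here $\nu:=\sum c_a+17=\kappa-2$, and $\deg M=1+\sum(c_a+3)=\kappa$. By Lemma~\ref{lem:X}(b) with $\varepsilon=2$, $V=\{f\in\Pi_\nu:f|_X=0\}$ consists of the polynomials $\prod_aC_a\cdot\sum_bt_bE_bF_{(b)}$ with $t_b\in\mathbb R$, and $\dim V=6=\dim\Pi_\nu-|X|$. Restriction to $D$ is injective on $V$: if such a polynomial vanishes on $D$, then so does $\sum_bt_bE_bF_{(b)}$, as no $C_a$ is divisible by $D$. At a point of $D\cap F_a$ only the term with $b=a$ survives, and $E_aF_{(a)}\ne0$ there by general position. So $t_a=0$, for every $a$.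

(a) By the preceding paragraph, Lemma~\ref{lem:generic}(b) applies with $\Phi$ the product of all lines except $D$. It gives a set $R\subset D$ of six points on none of the other lines such that $Y=X\cup R$ is $\nu$-poised and every maximal curve of $Y$ of degree at most $\nu-1$ that meets $R$ is divisible by $D$. The rest of (a) is clear from general position and the choice of the $Z_a$.

(b) Let $1\le k\le\kappa-7=\nu-5$ and let $M'$ be a maximal curve of $Y$ of degree $k$. Suppose first that $M'$ meets $R$. Then $D\mid M'$. Since $X\cap D=\emptyset$, $D$ contains exactly six nodes of $Y$, so $M'/D$, of degree $k-1$, contains at least $d(\nu,k)-6$ nodes. By \eqref{eq:bound} (trivially if $k=1$, when $M'/D$ is a constant without zeros), $d(\nu,k)-6\le d(\nu,k-1)$, that is, $\nu+2-k\le6$. This contradicts $k\le\nu-5$.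

So $M'\cap R=\emptyset$, and by Lemma~\ref{lem:max}(a) $M'$ divides the $\nu$-fundamental polynomials of the points of $R$, which span $V$. By Lemma~\ref{lem:X}(b), $M'\mid\prod C_a$. Since $R$ avoids the lines of the $C_a$, Lemma~\ref{lem:X}(c) shows that $M'$ contains fewer than $d(\nu,k)$ nodes of $Y$, a contradiction.
\end{proof}

\subsection{Proof of Theorem~\ref{thm:all}}

Let $m\ge70$. For $n\le2m+11$ a single set of Section~\ref{sec:family} suffices; for larger $n$ we glue blocks, all but one of degree $\kappa_i=m+7$, the least degree for which Lemma~\ref{lem:block}(b) excludes maximal curves of all degrees up to $m$.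

\emph{Case 1: $m+1\le n\le2m+11$.} Use Theorem~\ref{thm:family} with $r=6$, $\varepsilon=1$ and $\sum c_a=n-16\ge6$, where $c_1\ge\dots\ge c_6\ge1$ differ by at most $1$. Then $c_2\le c_1\le\frac{(n-16)+5}6=\frac{n-11}6$ and
\[
\mu=16+c_1+c_2\le16+\tfrac{n-11}3\le16+\tfrac{2m}3\le m,
\]
since $m\ge48$. There is no maximal curve of degree $k$ with $1\le k\le n-1$, in particular none with $1\le k\le m$.

\emph{Case 2: $n\ge2m+12$.} Write $n+2=q(m+7)+s$ with $0\le s\le m+6$. Then $q\ge2$. Put
\[
\kappa_1=m+7+s\le2m+13,\qquad\kappa_i=m+7\quad(2\le i\le q),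
\]
so $n=\sum_i\kappa_i-2$. For each $i$ choose integers $c_{i,1},\dots,c_{i,6}\ge1$, differing by at most $1$, with $\sum_ac_{i,a}=\kappa_i-19$; this is possible since $\kappa_i-19\ge m-12\ge6$. Let $\bar c_i=\max_ac_{i,a}\le\frac{(\kappa_i-19)+5}6=\frac{\kappa_i-14}6$, so
\begin{equation}\label{eq:cbar}
\bar c_1\le\tfrac{2m-1}6,\qquad\bar c_i\le\tfrac{m-7}6\quad(i\ge2).
\end{equation}
For each $i$ take the lines of Lemma~\ref{lem:block} with parameters $c_{i,a}$, including a line $D_i$, the lines of all $q$ blocks together being in general position. In each block let the lines of the other blocks be the further lines. We denote the objects of the $i$-th block by $C_{i,a},F_{i,a},E_{i,a},Q_{i,a},Z_{i,a},X_i,R_i,Y_i$ and $M_i=D_i\prod_aQ_{i,a}$. By Lemma~\ref{lem:block}(a) the hypotheses of Lemma~\ref{lem:glue} hold; let $\mathcal T$ be the $n$-poised set obtained there. Since $m\le\kappa_i-7$, no $Y_i$ has a maximal curve of degree $k$ with $1\le k\le m$, by Lemma~\ref{lem:block}(b). By Lemma~\ref{lem:glue}(c), neither has $\mathcal T$.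

It remains to factor the fundamental polynomials. Those of the nodes in $M_i\cap M_j$ do not come from a single block, and for them we need that the factors $C_{i,a}$ are forced in $\mathcal T$ as well.

\emph{Claim. If $f\in\Pi_n$ vanishes on $\mathcal T\cap Q_{i,a}$, then $C_{i,a}\mid f$.} Apply Lemma~\ref{lem:split} with $Q=Q_{i,a}$ and $P=\prod_{j\ne i}M_j\cdot\prod_{b\ne a}Q_{i,b}$. All points of $P\cap Q$ are nodes, and
\[
\deg P=(n+2-\kappa_i)+(\kappa_i-1-c_{i,a}-3)=n-(c_{i,a}+2).
\]
So $f=Ph+Qh'$ with $h\in\Pi_{c_{i,a}+2}$. The points of $Z_{i,a}\cup(F_{i,a}\cap E_{i,a})$ are nodes on $Q$ where $P\ne0$, so $h$ vanishes there. Since $\varepsilon=2$, $c_{i,a}+2$ is the number $e$ of Lemma~\ref{lem:saving}, and $C_{i,a}\mid h$. As $C_{i,a}\mid Q$, the claim follows.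

\emph{Nodes $A\in Y_i$.} By Lemma~\ref{lem:glue}(b), $p_A^*$ is a constant times $p_A^{Y_i}\prod_{j\ne i}M_j$, and the $M_j$ are products of lines. The node $A$ lies on at most two of the $Q_{i,a}$ (on none if $A\in R_i$), so by Lemma~\ref{lem:X}(a) all but at most two of the $C_{i,a}$ divide $p_A^{Y_i}\in\Pi_{\kappa_i-2}$. By \eqref{eq:cbar}, the cofactor has degree at most
\[
\kappa_i-2-(\kappa_i-19)+2\bar c_i=17+2\bar c_i\le17+\tfrac{2m-1}3\le m,
\]
since $m\ge50$.

\emph{Nodes $A\in M_i\cap M_j$, $i\ne j$.} The node $A$ lies on exactly one line of $M_i$, exactly one line of $M_j$, and on no other $M_l$. By Lemma~\ref{lem:glue}(a), $M_l\mid p_A^*$ for all $l\ne i,j$. By the Claim, all but at most one of the $C_{i,a}$ and all but at most one of the $C_{j,b}$ divide $p_A^*$. These factors are products of lines and pairwise coprime. Since $n-\sum_{l\ne i,j}\kappa_l=\kappa_i+\kappa_j-2$, the cofactor has degree at most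
\[
\kappa_i+\kappa_j-2-(\kappa_i-19-\bar c_i)-(\kappa_j-19-\bar c_j)=36+\bar c_i+\bar c_j .
\]
As $i\neq j$, \eqref{eq:cbar} bounds this by $36+\frac{(2m-1)+(m-7)}6=36+\frac{3m-8}6$, which is at most $m$ because $3m\ge210\ge208$. This last estimate is the only one that needs $m\ge70$.

So all fundamental polynomials of $\mathcal T$ are products of factors of degree at most $m$.\qed

\begin{thebibliography}{1}
\bibitem{GM}
\emph{On A Generalization Of The Gasca--Maeztu Conjecture},
\texttt{http://nyjm.albany.edu/j/2015/21-17v.pdf}.
\end{thebibliography}

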